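\title{Circular super-critical graphs with gap arbitrarily close to two}

\begin{abstract}
Deleting a vertex from a graph lowers its circular chromatic number $\chi_c$ by less than $2$. We show that this bound can be approached at all vertices at once: for every $\varepsilon>0$ there is a graph $G$ with $\chi_c(G)=4$ and $\chi_c(G-u)\le 2+\varepsilon$ for every vertex $u$. The graph $G$ is a finite quotient of the hyperbolic tiling by quadrilaterals, $D$ at each vertex, in which one vertex is replaced by a crosscap. We also show that a drop of at least $2-\varepsilon$ at every vertex forces minimum degree at least $2/\varepsilon$, so the dependence of $\varepsilon$ on the degree in our construction has the optimal order.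
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, with one exception, the tiling graph $T$ of Section~\ref{sec:tiling}. For a real number $r\ge1$, a \emph{circular $r$-coloring} of a graph $G$ is a map $\psi\colon V(G)\to[0,r)$ with $1\le|\psi(v)-\psi(w)|\le r-1$ for every edge $vw$. Bend $[0,r)$ into the circle $\mathbb R/r\mathbb Z$ of length $r$, and let the \emph{circular distance} of two points be the length of the shorter arc between them. The condition then says that adjacent vertices are at circular distance at least $1$. The \emph{circular chromatic number} $\chi_c(G)$ is the least $r$ for which $G$ has a circular $r$-coloring. It is known that this least value exists and is rational, and that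
\begin{equation}\label{eq:chi}
\chi(G)-1<\chi_c(G)\le\chi(G).
\end{equation}
So $\chi_c$ refines the chromatic number $\chi$: it measures by how much the last color can be dispensed with. For instance $\chi_c(K_n)=n$, because $n\ge2$ points at pairwise distance at least $1$ cut the circle into $n$ arcs of length at least $1$, whereas the odd cycle $C_{2k+1}$ has $\chi_c=2+\frac1k$ (Lemma~\ref{lem:odd}).

Call $\chi_c(G)-\chi_c(G-u)$ the \emph{gap} of $G$ at the vertex $u$. Deleting a vertex lowers $\chi$ by at most $1$, and the simplest graphs suggest the same for $\chi_c$: all gaps of $K_n$ ($n\ge2$) equal $1$, and all gaps of $C_{2k+1}$ equal $\frac1k$. What \eqref{eq:chi} gives is weaker: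
\[
\chi_c(G)\le\chi(G)\le\chi(G-u)+1<\chi_c(G-u)+2 ,
\]
so every gap is less than $2$. A graph is \emph{circular super-critical} if its gap at every vertex is greater than $1$. Such graphs are known to exist: there is an infinite family of $4$-regular graphs $G$ with $\chi_c(G)=4$ and $\chi_c(G-u)=\frac83$ for every vertex $u$, so that all gaps equal $2-\frac23$. The following question comes from \cite{source}.

\medskip
\noindent\textbf{Question.} Is there a circular super-critical graph all of whose gaps are at least $2-\varepsilon$ for some $\varepsilon<\frac23$? Is there one for every $\varepsilon>0$?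
\medskip

A gap close to $2$ at a single vertex is easy to produce (Example~\ref{ex:cap}). To have it at every vertex of a graph with $\chi_c(G)=4$ is a severe demand: every $G-u$ must be nearly bipartite, in particular without short odd cycles, while $G$ itself fits on no circle shorter than $4$. One might well guess that this is impossible. It is not.

\begin{theorem}\label{thm:main}
Let $q\ge114$ be an integer and $D=8q$. There is a finite simple graph $G$ with all degrees in $\{D,D+1\}$, with $\chi_c(G)=4$, and with
\[
\chi_c(G-u)\le\frac{2}{1-38/q}\qquad\text{for every vertex }u .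
\]
\end{theorem}

A \emph{homomorphism} of graphs is a map of vertex sets that sends edges to edges.

\begin{corollary}\label{cor:answer}
For every $\varepsilon>0$ there is a circular super-critical graph all of whose gaps are at least $2-\varepsilon$. For every integer $k\ge1$ there is a graph $G$ with $\chi_c(G)=4$ such that $G-u$ has a homomorphism to $C_{2k+1}$ for every vertex $u$.
\end{corollary}

Both parts of the question therefore have the answer yes, and the bound $2$ is approached but never attained. The large degrees in Theorem~\ref{thm:main} cannot be avoided.

\begin{theorem}\label{thm:degree}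
\begin{itemize}
\item[(a)] If $u$ has degree $d\ge1$ in a graph $G$ and $\chi_c(G)>\chi_c(G-u)$, then
\[
\chi_c(G)-\chi_c(G-u)\le 2-\frac{\chi_c(G-u)}{d}.
\]
\item[(b)] If $0<\varepsilon<1$ and all gaps of $G$ are at least $2-\varepsilon$, then $G$ has minimum degree at least $2/\varepsilon$ and $\chi_c(G)\ge4-\varepsilon$. The graphs of Theorem~\ref{thm:main} satisfy
\[
2+\frac2D\le\chi_c(G-u)\le2+\frac{912}{D}\qquad\text{for every vertex }u .
\]
\end{itemize}
\end{theorem}

So in Theorem~\ref{thm:main} the gaps fall short of $2$ by an amount of order $1/D$, and by (b) this order in terms of the degree is optimal. The $4$-regular family attains equality in (a), since $4-\frac83=2-\frac{8/3}{4}$.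

Section~\ref{sec:winding} isolates the mechanism in a small example: a crosscap forces every coloring on a circle shorter than $4$ to wind around it, quadrilaterals cannot absorb this winding, and a long hole can. Section~\ref{sec:degree} proves Theorem~\ref{thm:degree}. Sections~\ref{sec:tiling} and~\ref{sec:G} construct $G$ and prove $\chi_c(G)\ge4$, and Sections~\ref{sec:plan}--\ref{sec:end} color $G-u$.

\section{Winding around a crosscap}\label{sec:winding}

An \emph{arc} $vw$ is an edge with a direction, from $v$ to $w$. A \emph{walk} $W=v_0v_1\cdots v_\ell$ is a sequence of vertices in which consecutive ones are adjacent; $\ell(W)=\ell$ is its length, $W^{-1}$ is the reverse walk, and $WW'$ denotes concatenation. A real function $\tau$ on arcs is \emph{antisymmetric} if $\tau(wv)=-\tau(vw)$; we write $\tau(W)=\sum_i\tau(v_{i-1}v_i)$, so that $\tau(W^{-1})=-\tau(W)$.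

We use rescaling freely. If the vertices of a graph are placed on a circle of length $R$ with adjacent vertices at circular distance at least $\mu$, where $0<\mu\le R$, then multiplying lengths by $1/\mu$ gives a circular $(R/\mu)$-coloring. Stretching the circle shows that a graph with $\chi_c\le r$ has a circular $r$-coloring. A graph with an edge has circular $r$-colorings only for $r\ge2$, since $1\le r-1$.

When $r=2$, adjacent vertices must be antipodal. For larger $r$ we measure the deviation from antipodality. Let $\psi$ be a circular $r$-coloring with $r\ge2$. For an arc $vw$ the difference $\psi(w)-\psi(v)$ is congruent modulo $r$ to a number in $[1,r-1]$. Hence there is a number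
\[
\tau(vw)\in\bigl[1-\tfrac r2,\ \tfrac r2-1\bigr]\quad\text{with}\quad \tau(vw)\equiv\psi(w)-\psi(v)-\tfrac r2\pmod r ,
\]
and it is unique because the interval is shorter than $r$. We call $\tau$ the \emph{defect} of $\psi$.

\begin{lemma}\label{lem:defect}
The defect is antisymmetric. If $W$ is a closed walk, then $\tau(W)\in r\mathbb Z$ when $\ell(W)$ is even, and $\tau(W)$ is an odd multiple of $\frac r2$ when $\ell(W)$ is odd. If $r<4$ and $W$ is a closed walk of length $4$, then $\tau(W)=0$.
\end{lemma}

\begin{proof}
The number $-\tau(vw)$ lies in the same symmetric interval and is congruent to $\psi(v)-\psi(w)+\frac r2\equiv\psi(v)-\psi(w)-\frac r2$, so it equals $\tau(wv)$. Along a closed walk the differences of $\psi$ telescope, so $\tau(W)\equiv-\ell(W)\frac r2\pmod r$. If $\ell(W)=4$ and $r<4$, then $\tau(W)\in r\mathbb Z$ and $|\tau(W)|\le4(\frac r2-1)=2r-4<r$.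
\end{proof}

\begin{lemma}\label{lem:odd}
Let $k\ge1$. Then $\chi_c(C_{2k+1})=2+\frac1k$, and a graph $F$ satisfies $\chi_c(F)\le2+\frac1k$ if and only if it has a homomorphism to $C_{2k+1}$.
\end{lemma}

\begin{proof}
Realize $C_{2k+1}$ on $\{0,\dots,2k\}$, with two numbers adjacent when they differ by $k$ or $k+1$, that is, by $\pm k$ modulo $2k+1$; this is a cycle because $k$ is prime to $2k+1$. If $c$ is a homomorphism from $F$ to it, then $c/k$ is a circular $\frac{2k+1}k$-coloring. Conversely, let $\psi$ be a circular $\frac{2k+1}k$-coloring of $F$ and $c=\lfloor k\psi\rfloor\in\{0,\dots,2k\}$. For an edge $vw$ with $\psi(v)>\psi(w)$ we have $k\psi(w)+k\le k\psi(v)\le k\psi(w)+k+1$, and taking integer parts gives $c(v)-c(w)\in\{k,k+1\}$. Finally, in a circular $r$-coloring of $C_{2k+1}$ the defect of the cycle has absolute value at least $\frac r2$ by Lemma~\ref{lem:defect} and at most $(2k+1)(\frac r2-1)$, which gives $kr\ge2k+1$.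
\end{proof}

Let $D\ge2$ be even. The \emph{M\"obius ladder} $M_D$ consists of a cycle $b_0b_1\cdots b_{2D-1}$, the \emph{rim} (indices modulo $2D$), and the $D$ \emph{chords} $b_ib_{i+D}$; see Figure~\ref{fig:ladder}. It can be drawn on a M\"obius band, or crosscap, whose boundary is the rim and whose faces are the quadrilaterals $b_ib_{i+1}b_{i+1+D}b_{i+D}$; we use this picture only as a guide. Since $D$ is even, a chord and half of the rim form an odd cycle.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw (-1,-1) rectangle (1,1);
\draw (-1,0)--(1,0) (0,-1)--(0,1);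
\fill (0,0) circle (1.6pt) node[above right] {$x$};
\foreach \i/\a/\b in {0/1/0,1/1/1,2/0/1,3/-1/1,4/-1/0,5/-1/-1,6/0/-1,7/1/-1}
  {\fill (\a,\b) circle (1.6pt); \node at (1.28*\a,1.28*\b) {$b_{\i}$};}
\begin{scope}[xshift=4.6cm]
\draw (-1,-1) rectangle (1,1);
\draw[dashed] (-1,0)--(1,0) (0,-1)--(0,1) (-1,-1)--(1,1) (-1,1)--(1,-1);
\foreach \a/\b/\t in {1/0/$0$,1/1/$\frac54$,0/1/$\frac12$,-1/1/$\frac74$,-1/0/$1$,-1/-1/$\frac14$,0/-1/$\frac32$,1/-1/$\frac34$}
  {\fill (\a,\b) circle (1.6pt); \node at (1.28*\a,1.28*\b) {\t};}
\end{scope}
\end{tikzpicture}
\caption{Left: a vertex $x$ of degree $4$ in a quadrangulation, with the cycle $b_0\cdots b_7$ around its four faces. Right: deleting $x$ and joining opposite vertices by chords (dashed; their crossing point is not a vertex) gives the M\"obius ladder $M_4$. The labels are the points $\frac{5i}4$ of $\mathbb R/2\mathbb Z$ given to $b_i$: the ends of a solid edge are at circular distance $\frac34$, the ends of a chord at distance $1$.}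
\label{fig:ladder}
\end{figure}

\begin{lemma}\label{lem:crosscap}
Let $D\ge 2$ be even, and let $\tau$ be the defect of a circular $r$-coloring of $M_D$ with $r<4$. Then the defect $\sum_{i=0}^{2D-1}\tau(b_ib_{i+1})$ of the rim is an odd multiple of $r$. In particular it is not $0$.
\end{lemma}

\begin{proof}
Put $t_i=\tau(b_ib_{i+1})$ and $s_i=\tau(b_ib_{i+D})$, so that $s_{i+D}=-s_i$. By Lemma~\ref{lem:defect} the closed walk $b_ib_{i+1}b_{i+1+D}b_{i+D}b_i$ gives $t_i+s_{i+1}-t_{i+D}-s_i=0$. Let $\Sigma_1=\sum_{0\le i<D}t_i$ and $\Sigma_2=\sum_{D\le i<2D}t_i$. Summing over $0\le i<D$ gives $\Sigma_1-\Sigma_2=s_0-s_D=2s_0$, hence $\Sigma_1+\Sigma_2=2(\Sigma_1-s_0)$. But $\Sigma_1-s_0$ is the defect of the closed walk $b_0b_1\cdots b_Db_0$ of odd length $D+1$, so it is an odd multiple of $\frac r2$.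
\end{proof}

The twist of the band is visible in $s_D=-s_0$: the first chord returns with the opposite sign and is counted twice instead of canceling.

\begin{example}[an open rim]\label{ex:ladder}
We claim $\chi_c(M_D)=\frac{2D}{D-1}=2+\frac2{D-1}$. In a circular $r$-coloring with $r<4$, Lemma~\ref{lem:crosscap} gives $r\le2D(\frac r2-1)$, that is, $r\ge\frac{2D}{D-1}$; since $\frac{2D}{D-1}\le4$, no smaller $r$ is possible. For the upper bound, spread the winding evenly over the rim: on the circle $\mathbb R/2\mathbb Z$ put $\varphi(b_i)=\frac iD$ and $\psi(b_i)=\varphi(b_i)+i$. Along a rim edge $\psi$ changes by $1+\frac1D$, so the circular distance is $1-\frac1D$. Along a chord it changes by $1+D\equiv1\pmod2$. Rescaling by $1/(1-\frac1D)$ gives a circle of length $\frac{2D}{D-1}$. For $D=2$ we recover $\chi_c(K_4)=4$; the case $D=4$ is shown in Figure~\ref{fig:ladder}.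
\end{example}

\begin{example}[a capped rim]\label{ex:cap}
Let $D\ge4$ be even, and obtain $M_D^+$ from $M_D$ by adding a vertex $y$ adjacent to all $b_i$ with $i$ odd. Suppose $M_D^+$ had a circular $r$-coloring with $r<4$. The $D$ closed walks $yb_{2j-1}b_{2j}b_{2j+1}y$ have defect $0$. In their sum each edge at $y$ is used once in each direction, so the rim has defect $0$, contrary to Lemma~\ref{lem:crosscap}. Thus $\chi_c(M_D^+)\ge4$. Also $\chi_c(M_D)\le\frac83$ gives $\chi(M_D)\le3$ by \eqref{eq:chi}, so $\chi(M_D^+)\le4$ and $\chi_c(M_D^+)=4$. The gap at $y$ is $4-\frac{2D}{D-1}=2-\frac2{D-1}$, which tends to $2$. At every other vertex $u$ the gap is at most $1$: the triangles $yb_1b_{1+D}$ and $yb_3b_{3+D}$ share only $y$, so one of them survives in $M_D^+-u$.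
\end{example}

In Example~\ref{ex:cap} the crosscap emits one unit of winding, quadrilaterals transmit it without loss, and deleting $y$ opens a hole whose boundary is long enough to absorb it at the cost $\frac1D$ per edge. To prove Theorem~\ref{thm:main} we must cap the rim by a quadrangulation in which \emph{every} vertex can play the role of $y$, and in which the winding can travel from the crosscap to the hole without passing through a bottleneck.

\section{The gap and the degree}\label{sec:degree}

We prove Theorem~\ref{thm:degree}. The last assertion of (b) uses the statement of Theorem~\ref{thm:main}, whose proof does not depend on this section.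

\begin{proof}[Proof of Theorem~\ref{thm:degree}]
(a) Let $r'=\chi_c(G-u)$ and fix a circular $r'$-coloring of $G-u$. The colors of the $d$ neighbors of $u$ cut the circle into at most $d$ open arcs; let $I$ be a longest one, of length $g\ge r'/d$. No neighbor of $u$ has its color in $I$. If $g\ge2$, the midpoint of $I$ is at distance at least $1$ from the colors of all neighbors, so $\chi_c(G)\le r'$, contrary to the hypothesis. Hence $g<2$. Cut the circle at a point of $I$ that is not the color of any vertex and insert an arc of length $2-g$. Neither of the two arcs between two old points gets shorter, so adjacent vertices of $G-u$ remain at distance at least $1$. Now $I$ has length $2$, and we give its midpoint to $u$. This proves $\chi_c(G)\le r'+2-g\le r'+2-r'/d$.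

(b) All gaps are at least $2-\varepsilon>1$. Let $u$ be a vertex. If $G-u$ had no edge, then $G$ would be bipartite, so $\chi_c(G)\le2$, $\chi_c(G-u)=1$, and the gap would be at most $1$. Hence $\chi_c(G-u)\ge2$ and $\chi_c(G)\ge4-\varepsilon$. An isolated vertex has gap $0$, so $d=\deg u\ge1$, and (a) gives $2-\varepsilon\le2-\chi_c(G-u)/d$, that is, $d\ge\chi_c(G-u)/\varepsilon\ge2/\varepsilon$.

Now let $G$ be as in Theorem~\ref{thm:main}, let $r'=\chi_c(G-u)$, and put $\delta=38/q=304/D\le\frac13$. Then
\[
r'\le\frac2{1-\delta}=2+\frac{2\delta}{1-\delta}\le2+3\delta=2+\frac{912}D .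
\]
In particular $r'\le3<4$, so (a) applies with $d\le D+1$. It gives $4-r'\le2-r'/d$, that is, $r'\ge\frac{2d}{d-1}=2+\frac2{d-1}\ge2+\frac2D$.
\end{proof}

The vertex $y$ of Example~\ref{ex:cap} attains equality in (a): there $d=D$ and $r'=\frac{2D}{D-1}$, so $2-r'/d=2-\frac2{D-1}$.

\section{A quadrangulation with large degrees}\label{sec:tiling}

By Theorem~\ref{thm:degree} we need a quadrangulation with all degrees large. If a closed surface is quadrangulated with $n$ vertices, all of degree at least $D>4$, and $e$ edges, then there are $e/2$ faces and the Euler characteristic is $n-e/2\le n(1-D/4)<0$. This points to the hyperbolic plane. We take a regular tiling, where angles can be estimated exactly, and pass to a finite quotient that agrees with the tiling on large balls. From now on $q\ge114$ and $D=8q$.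

\subsection*{The tiling}
We recall the standard facts. Since $\frac\pi2+\frac\pi4+\frac\pi D<\pi$, the hyperbolic plane $\mathbb H^2$ contains a triangle with these angles. Let $\Delta$ be the group generated by the reflections in its sides. The images of the triangle under $\Delta$, the \emph{chambers}, tile $\mathbb H^2$, and $\Delta$ permutes them simply transitively. The unions of the eight chambers around the corners of angle $\frac\pi4$ are regular quadrilaterals with angles $2\pi/D$, the \emph{faces} of the regular tiling $\{4,D\}$. Let $T$ be the graph of this tiling. Its vertices are the corners of angle $\frac\pi D$, and each edge is a geodesic segment made of two sides of chambers, its \emph{halves}, which meet at the midpoint. The graph $T$ is infinite, simple, connected, and $D$-regular. It is bipartite: a cycle bounds a disk made of finitely many faces, so modulo $2$ its edge set is a sum of $4$-cycles and its length is even. The group $\Delta$ is transitive on vertices. The stabilizer of a vertex $a$ is dihedral of order $2D$, and the fixed lines of its $D$ reflections, the \emph{mirrors} through $a$, divide the plane into $2D$ sectors of angle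 $\pi/D$. A mirror does not meet the interior of a chamber, for otherwise a reflection would map that chamber to itself.

\subsection*{Angles and winding numbers}
Fix an orientation of $\mathbb H^2$ and write ccw for counterclockwise. For a point $a$ and a walk $W$ in $T$ that, as a curve, avoids $a$, let $\operatorname{ang}_a(W)$ be $\frac1\pi$ times the net (signed) change along $W$ of the polar angle centered at $a$. This is the sum over $W$ of an antisymmetric function of arcs. For a closed walk $\gamma$ we have $\operatorname{ang}_a(\gamma)=2\operatorname{wind}_a(\gamma)$, where $\operatorname{wind}_a(\gamma)\in\mathbb Z$ is the winding number. Two standard properties will be used.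
\begin{itemize}
\item[(W1)] $\operatorname{wind}_a(\gamma)$ is locally constant in $a$ off the curve $\gamma$. So it has a constant value $w_\gamma(f)$ in the interior of each face $f$, and $\operatorname{wind}_p(\gamma)=w_\gamma(f)$ for every vertex $p$ of $f$ that is not on $\gamma$.
\item[(W2)] If $f$ is the face to the left of an arc $vw$ and $f'$ the face to its right, then $w_\gamma(f)-w_\gamma(f')$ is the number of times $\gamma$ traverses $vw$ minus the number of times it traverses $wv$.
\end{itemize}
Both sides of (W2) are additive when $\gamma$ is split at a repeated vertex. This reduces (W2) to walks $vwv$, where both sides vanish, and to cycles, where it follows from the Jordan curve theorem: a cycle has winding number $0$ outside, and $1$ or $-1$ inside according as the inside is on its left or on its right.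

The next lemma is where the large degree enters: seen from a vertex, every other edge is small.

\begin{lemma}\label{lem:angle}
Let $a$ be a vertex of $T$. Every arc $e$ of $T-a$ satisfies $|\operatorname{ang}_a(e)|\le 2/D$. Consequently a closed walk of length less than $D$ in $T-a$ has winding number $0$ about $a$.
\end{lemma}

\begin{proof}
Suppose first that a mirror $m$ through $a$ meets an open half of $e$ at a point $p$. The two chambers that share this half cover a neighborhood of $p$, so if $m$ crossed the half at $p$ it would enter the interior of a chamber. Hence $m$ contains the half, and therefore the whole segment $e$. Since $a\notin e$, the segment lies on a ray from $a$, and $\operatorname{ang}_a(e)=0$. Otherwise each open half of $e$ lies in one sector at $a$, so the polar angle changes by at most $\pi/D$ along each half. For a closed walk $\gamma$ of length $\ell<D$ this gives $2|\operatorname{wind}_a(\gamma)|\le2\ell/D<2$.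
\end{proof}

\subsection*{The finite quotient}
A group is \emph{residually finite} if every element other than $1$ lies outside some normal subgroup of finite index. By Mal'cev's theorem \cite{malcev}, finitely generated linear groups are residually finite. This applies to $\Delta$, which is generated by three elements of $\operatorname{Isom}(\mathbb H^2)\cong O^+(2,1)\subset GL_3(\mathbb R)$.

Fix a vertex $v_0$ and let $d_T$ be the graph distance in $T$. Balls in $T$ are finite and vertex stabilizers are finite, so only finitely many $g\in\Delta\setminus\{1\}$ satisfy $d_T(v_0,gv_0)<4D$. For each of them choose a normal subgroup of finite index not containing it. Intersect these subgroups with the subgroup of orientation-preserving elements and with the subgroup of elements preserving the two color classes of $T$; both have index $2$. The result is a normal subgroup $N$ of finite index, and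
\begin{equation}\label{eq:far}
d_T(v,nv)\ge4D\qquad\text{for all vertices }v\text{ and all }n\in N\setminus\{1\}.
\end{equation}
Indeed, if $v=gv_0$, then $d_T(v,nv)=d_T(v_0,g^{-1}ng\,v_0)$ and $g^{-1}ng\in N\setminus\{1\}$.

Let $H$ be the graph whose vertices are the $N$-orbits of vertices of $T$, two orbits being adjacent if they contain adjacent vertices, and let $\pi\colon T\to H$ be the projection. A vertex of $T$ \emph{lies over} its image, or is a \emph{lift} of it. The following properties are all we need.
\begin{itemize}
\item[(H1)] $H$ is finite, because $N$ has finite index in the vertex-transitive group $\Delta$. It is connected, and it is bipartite because $N$ preserves the color classes. By \eqref{eq:far}, $\pi$ is injective on sets of diameter less than $4D$, and $N$ acts freely on vertices, edges, and faces.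
\item[(H2)] $\pi$ maps the neighbors of $v$ bijectively onto the neighbors of $\pi(v)$: injectively by (H1), and onto because an edge at $nv$ can be moved to $v$ by $n^{-1}$. So $H$ is $D$-regular, and a walk in $H$ has a unique lift to $T$ with a given lift of its starting point. A closed walk of length less than $4D$ lifts to a walk from some $v$ to some $nv$, and $n=1$ by \eqref{eq:far}; so its lifts are closed.
\item[(H3)] Since $N$ preserves orientation, the ccw cyclic order of the edges at a vertex of $T$ descends to $H$, and each \emph{face} of $H$, meaning an $N$-orbit of faces of $T$, has a ccw boundary walk of length $4$. Each arc of $H$ occurs exactly once in these boundary walks. Indeed, the arcs of $T$ over it form one $N$-orbit by (H2), each of them lies on the ccw boundary of exactly one face of $T$ (the one to its left), and $N$ acts freely on faces.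
\end{itemize}

\subsection*{The link of a vertex}
Fix a vertex $x$ of $H$ and a lift $\tilde x$. List the $D$ faces at $\tilde x$ in ccw order, with ccw boundaries $\tilde x\,\tilde b_{2j}\tilde b_{2j+1}\tilde b_{2j+2}\,\tilde x$, indices modulo $2D$. So $\tilde b_i$ is a neighbor of $\tilde x$ for even $i$, and the corner opposite to $\tilde x$ in a face for odd $i$. A face is symmetric about its diagonals, so $\tilde b_i$ lies on the ray from $\tilde x$ at angle $i\pi/D$, measured from the ray through $\tilde b_0$. Hence the $\tilde b_i$ are distinct, and
\begin{equation}\label{eq:step}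
\operatorname{ang}_{\tilde x}(\tilde b_i\tilde b_{i+1})=1/D ,
\end{equation}
since this number is congruent to $1/D$ modulo $2$ and at most $2/D$ in absolute value. Put $b_i=\pi(\tilde b_i)$. By (H1) the $b_i$ are distinct and different from $x$. The cycles $\tilde b_0\cdots\tilde b_{2D-1}$ and $b_0\cdots b_{2D-1}$ are the \emph{links} of $\tilde x$ and $x$. A step from index $i$ to $i+1$ is a \emph{ccw step}. Seen from another vertex, a stretch of the link can be replaced by the shortcut through $\tilde x$.

\begin{lemma}\label{lem:fan}
Let $j$ be even, $0\le k\le D$, and $R=\tilde b_j\tilde b_{j+1}\cdots\tilde b_{j+2k}$. If $a\ne\tilde x$ is a vertex of $T$ not on $R$, then $\operatorname{ang}_a(R)=\operatorname{ang}_a(\tilde b_j\,\tilde x\,\tilde b_{j+2k})$. In particular the link of $\tilde x$ has winding number $0$ about every vertex $a\neq\tilde x$ not on it.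
\end{lemma}

\begin{proof}
For $0\le p<k$ the closed walk $\tilde x\,\tilde b_{j+2p}\tilde b_{j+2p+1}\tilde b_{j+2p+2}\,\tilde x$ avoids $a$ and has length $4<D$, so its angle at $a$ is $0$ by Lemma~\ref{lem:angle}. In the sum over $p$ the inner edges at $\tilde x$ cancel, which leaves $\operatorname{ang}_a(\tilde x\tilde b_j)+\operatorname{ang}_a(R)+\operatorname{ang}_a(\tilde b_{j+2k}\tilde x)=0$. For $k=D$ the shortcut is $\tilde b_j\tilde x\tilde b_j$, whose angle is $0$.
\end{proof}

\section{The graph $G$ and the lower bound}\label{sec:G}

Let $G$ be obtained from $H-x$ by adding the chords $b_ib_{i+D}$, $0\le i<D$. The color classes of $H$ alternate along the link and $D$ is even, so $b_i$ and $b_{i+D}$ lie in the same class. Hence no chord is an edge of $H$, and $G$ is simple. The neighbors of $x$ in $H$ are the $b_i$ with $i$ even; they lose one edge and gain one, so they have degree $D$ in $G$. The $b_i$ with $i$ odd have degree $D+1$, and all other vertices have degree $D$. The link and the chords form a copy of $M_D$ with the link as its rim.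

\begin{lemma}\label{lem:lower}
$\chi_c(G)\ge4$.
\end{lemma}

\begin{proof}
Suppose $G$ has a circular $r$-coloring with $r<4$ and defect $\tau$. Define an antisymmetric function $\tau'$ on the arcs of $H$ by $\tau'=\tau$ on $H-x$ and $\tau'=0$ on the arcs at $x$. Sum $\tau'$ over the ccw boundaries of all faces of $H$. By (H3) each arc and its reverse occur once, so the total is $0$. A face not containing $x$ contributes $0$ by Lemma~\ref{lem:defect}. A face containing $x$ has a representative containing $\tilde x$, and the $D$ faces at $\tilde x$ lie in different orbits: if $nf=f'$ for two of them, then $n\tilde x$ and $\tilde x$ both lie on $f'$, so $n=1$ by \eqref{eq:far}. These $D$ faces contribute $\tau(b_{2j}b_{2j+1})+\tau(b_{2j+1}b_{2j+2})$ each. Hence the rim of $M_D$ has defect $0$, contrary to Lemma~\ref{lem:crosscap}.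
\end{proof}

The cancellation in this proof is the reason for making $N$ preserve orientation: all of the nonorientability must sit in the one crosscap.

\section{Deleting a vertex: reduction to an extension problem}\label{sec:plan}

Fix a vertex $u$ of $G$, that is, a vertex $u\ne x$ of $H$. Put $H'=H-\{x,u\}$ and $\delta=38/q$. The graph $G-u$ is $H'$ together with the chords that avoid $u$. As in Example~\ref{ex:ladder}, we look for a function $\varphi$ that, modulo $2$, changes by at most $\delta$ along the edges of $H'$ and by exactly $1$ along the chords; adding $1$ on one color class of $H$ then gives the coloring. On the link we want $\varphi$ to increase by $\frac1D$ at each ccw step.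

In $T$ there is an evident model: the polar angle at $\tilde x$ minus the polar angle at a lift $\tilde u$, divided by $\pi$ and taken modulo $2$. By Lemma~\ref{lem:angle} it changes by at most $4/D$ along every edge avoiding $\tilde x$ and $\tilde u$. But nothing makes it invariant under $N$, or makes it change by exactly $1$ along chords. We therefore keep from the model only its multivaluedness. We ask for a real function $\varphi$ and an integer antisymmetric function $z$ on the arcs of $H'$ with $|\varphi(w)-\varphi(v)+2z(vw)|\le\delta$; the jumps $2z$ are invisible modulo $2$. Summing around a face of $H'$ gives $|2z(\text{boundary})|\le4\delta$, so for $\delta<\frac12$ the jumps must cancel around every face, while around the link they must compensate the total increase $2D\cdot\frac1D=2$. Counting crossings with a curve from $x$ to $u$ has these properties; this is Section~\ref{sec:cut}. Once $z$ and the values on the link are fixed, the existence of $\varphi$ is a Lipschitz extension problem, and it is solved by the usual infimum formula.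

\begin{lemma}\label{lem:extend}
Let $F$ be a graph, $z$ an antisymmetric real function on its arcs, $S$ a set of vertices, $\lambda\colon S\to\mathbb R$, and $\delta\ge0$. Suppose that
\begin{equation}\label{eq:compat}
|\lambda(s')-\lambda(s)+2z(W)|\le\delta\,\ell(W)
\end{equation}
for every walk $W$ in $F$ from a vertex $s\in S$ to a vertex $s'\in S$. Let $K$ be the set of vertices joined to $S$ by a walk. Then there is $\varphi\colon K\to\mathbb R$ with $\varphi=\lambda$ on $S$ and $|\varphi(w)-\varphi(v)+2z(vw)|\le\delta$ for every arc $vw$ in $K$.
\end{lemma}

\begin{proof}
For $v\in K$ let $\varphi(v)$ be the infimum of $\lambda(s)-2z(W)+\delta\,\ell(W)$ over all $s\in S$ and all walks $W$ from $s$ to $v$. Fix a walk $V$ from $v$ to some $s'\in S$. Applying \eqref{eq:compat} to $WV$ gives $\lambda(s')-\lambda(s)+2z(W)+2z(V)\le\delta\,\ell(W)+\delta\,\ell(V)$, that is,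
\[
\lambda(s)-2z(W)+\delta\,\ell(W)\ge\lambda(s')+2z(V)-\delta\,\ell(V).
\]
So $\varphi(v)$ is finite. If $v\in S$, taking $V$ of length $0$ gives $\varphi(v)\ge\lambda(v)$, and taking $W$ of length $0$ gives $\varphi(v)\le\lambda(v)$. For an arc $vw$ in $K$, appending it to the walks that end at $v$ gives $\varphi(w)\le\varphi(v)-2z(vw)+\delta$. Interchanging $v$ and $w$ gives $\varphi(v)\le\varphi(w)+2z(vw)+\delta$.
\end{proof}

Condition \eqref{eq:compat} is also necessary, as one sees by summing the conclusion along $W$. So nothing is lost, and the task is to verify \eqref{eq:compat} for \emph{all} walks in $H'$ between link vertices, including long ones that travel around the handles of the quotient.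

\section{A cut from $x$ to $u$}\label{sec:cut}

Let $\alpha=a_0a_1\cdots a_m$ be a shortest path in $H$ from $a_0=x$ to $a_m=u$. Being shortest, it is induced, and $d_H(a_i,a_j)=|i-j|$. For $0<i<m$ the \emph{left edges} at $a_i$ are the edges strictly between $a_ia_{i+1}$ and $a_ia_{i-1}$ in the ccw order starting from $a_ia_{i+1}$. The other end of a left edge is not on $\alpha$, because $\alpha$ is induced. Define $z$ on the arcs of $H'$ by $z(a_iy)=1$ and $z(ya_i)=-1$ for each left edge $a_iy$, and $z=0$ on all other arcs. Thus $z$ counts crossings with a copy of $\alpha$ pushed slightly to its left. It vanishes along $\alpha$, and it vanishes identically if $m=1$.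

The lifts $P=p_0p_1\cdots p_m$ of $\alpha$ to $T$ are the $N$-translates of any one of them, so every vertex over $a_i$ is the $i$th vertex of exactly one lift.

\begin{lemma}\label{lem:cut}
Let $\gamma$ be a closed walk in $H'$ with a closed lift $\tilde\gamma$. Then
\[
z(\gamma)=\sum_{P}\bigl(\operatorname{wind}_{p_0}(\tilde\gamma)-\operatorname{wind}_{p_m}(\tilde\gamma)\bigr),
\]
where $P=p_0\cdots p_m$ runs over the lifts of $\alpha$; only finitely many terms are nonzero.
\end{lemma}

\begin{proof}
The walk $\tilde\gamma$ avoids all lifts of $x$ and $u$, so the winding numbers are defined. Define left edges of $P$ and the function $z_P$ on arcs of $T$ as for $\alpha$. By (H2) and (H3), $\pi$ maps the left edges at $p_i$ bijectively onto the left edges at $a_i$, so their other ends lie on no lift of $\alpha$. An arc of $T$ over an arc with $z=\pm1$ therefore has exactly one end on a lift of $\alpha$; that lift $P$ is unique, and $z_P$ has the same value on the arc, while $z_{P'}$ vanishes on it for $P'\neq P$. On arcs of $\tilde\gamma$ over arcs with $z=0$ all $z_P$ vanish. Hence $z(\gamma)=\sum_Pz_P(\tilde\gamma)$, and $z_P(\tilde\gamma)=0$ unless $P$ meets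 $\tilde\gamma$, which happens for finitely many $P$.

It remains to show $z_P(\tilde\gamma)=\operatorname{wind}_{p_0}(\tilde\gamma)-\operatorname{wind}_{p_m}(\tilde\gamma)$. Write $w=w_{\tilde\gamma}$, and let $f_i$ be the face to the left of the arc $p_{i-1}p_i$, for $1\le i\le m$. By (W1), $\operatorname{wind}_{p_0}(\tilde\gamma)=w(f_1)$ and $\operatorname{wind}_{p_m}(\tilde\gamma)=w(f_m)$. Fix $0<i<m$ and turn ccw around $p_i$ from the edge $p_ip_{i+1}$ to the edge $p_ip_{i-1}$. The first face met is $f_{i+1}$, the last is $f_i$, and in between we cross each left edge $p_iy$ once, from the right of the arc $p_iy$ to its left. By (W2), $w(f_i)-w(f_{i+1})$ is the number of times $\tilde\gamma$ leaves $p_i$ along a left edge minus the number of times it enters $p_i$ along one. Summing over $i$ gives $w(f_1)-w(f_m)=z_P(\tilde\gamma)$.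
\end{proof}

The next lemma says that crossings of the cut cannot accumulate quickly. Part (b) is the reason for choosing $\alpha$ shortest: a short walk that leaves $\alpha$ and returns to it can be closed up by a short piece of $\alpha$.

\begin{lemma}\label{lem:slow}
\begin{itemize}
\item[(a)] A closed walk $\gamma$ of length less than $D$ in $H'$ has $z(\gamma)=0$.
\item[(b)] A walk $W$ of length $\ell$ in $H'$ has $|z(W)|\le\lceil\ell/q\rceil$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (H2) the lifts of $\gamma$ are closed. By Lemma~\ref{lem:angle} all winding numbers in Lemma~\ref{lem:cut} vanish.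

(b) Splitting $W$ into $\lceil\ell/q\rceil$ pieces, it suffices to show $|z(W)|\le1$ for $\ell\le q$. Every arc with $z\ne0$ has an end in $\alpha^\circ=\{a_1,\dots,a_{m-1}\}$, so $z(W)=0$ if $W$ does not visit $\alpha^\circ$. Otherwise write $W=W_1EW_2$, where $E$ runs from the first visit $a_i$ of $W$ to $\alpha^\circ$ to the last visit $a_j$. Only the last arc of $W_1$ can have $z\ne0$, and it enters $\alpha^\circ$, so $z(W_1)\in\{0,-1\}$. Only the first arc of $W_2$ can have $z\neq0$, and it leaves $\alpha^\circ$, so $z(W_2)\in\{0,1\}$. We have $|i-j|=d_H(a_i,a_j)\le\ell(E)\le q$, so $E$ followed by the part of $\alpha$ from $a_j$ to $a_i$ is a closed walk in $H'$ of length at most $2q<D$. By (a), and since $z$ vanishes along $\alpha$, we get $z(E)=0$. Hence $z(W)\in\{-1,0,1\}$.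
\end{proof}

\section{The values on the link}\label{sec:link}

Let $S=\{b_i: b_i\ne u\}$. We define real numbers $\lambda_i=\lambda(b_i)$ for $b_i\in S$ so that
\begin{equation}\label{eq:rec}
\lambda_{i+1}=\lambda_i+\tfrac1D-2z(b_ib_{i+1})\qquad\text{for every link edge }b_ib_{i+1}\text{ avoiding }u .
\end{equation}
If $u=b_t$ is on the link, these edges form the path $b_{t+1}b_{t+2}\cdots b_{t-1}$; put $\lambda_{t+1}=0$ and proceed along it. If $u$ is not on the link, put $\lambda_0=0$ and go around. We must then check that the increments add up to $0$, that is, $z(\text{link})=1$. The link of $\tilde x$ is a closed lift of the link of $x$. It winds once about $\tilde x$ by \eqref{eq:step}. No lift of $u$ or $x$ lies on it, so by Lemma~\ref{lem:fan} it winds $0$ times about all lifts of $u$ and all other lifts of $x$. Since $\tilde x$ is the start of exactly one lift of $\alpha$, Lemma~\ref{lem:cut} gives $z(\text{link})=1$.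

Summing \eqref{eq:rec}, we see that if $Q$ is a walk along the link from $b_i$ to $b_j$ that avoids $u$, and $\kappa$ is its number of ccw steps minus its number of opposite steps, then
\begin{equation}\label{eq:link}
\lambda_j-\lambda_i+2z(Q)=\kappa/D .
\end{equation}

We now verify \eqref{eq:compat}. For long walks crude bounds suffice, because the $\lambda_i$ are bounded by an absolute constant and $z$ grows slowly. A short walk lifts to a walk between two vertices of the link of $\tilde x$ that subtends a small angle at $\tilde x$, and we compare it with the short stretch $Q$ of the link between its ends. The comparison needs $Q$ to avoid $u$, and this is a real issue: if $u=b_t$, then $b_{t-1}$ and $b_{t+1}$ are close in $H$, yet \eqref{eq:link} for the path $b_{t+1}\cdots b_{t-1}$ gives $\lambda_{t-1}-\lambda_{t+1}+2z=2-\frac2D$. That path goes around $x$ and is long. We show that a walk whose stretch $Q$ contains $u$ is long as well, because together with a shortcut through $\tilde x$ it encircles a lift of $u$.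

\begin{lemma}\label{lem:compat}
For every walk $W$ in $H'$ from $b_i$ to $b_j$, of length $\ell$, we have $|\lambda_j-\lambda_i+2z(W)|\le\delta\ell$ with $\delta=38/q$.
\end{lemma}

\begin{proof}
\emph{Long walks: $\ell\ge q$.} There is a path $Q$ along the link from $b_i$ to $b_j$ avoiding $u$, with at most $2D=16q$ edges. By \eqref{eq:link} and Lemma~\ref{lem:slow}(b), $|\lambda_j-\lambda_i|\le2+2\cdot16=34\le34\,\ell/q$. Since $\lceil y\rceil\le2y$ for $y\ge1$, also $|2z(W)|\le2\lceil\ell/q\rceil\le4\,\ell/q$. The sum is at most $38\,\ell/q$.

\emph{Short walks: $\ell<q$.} Let $\tilde W$ be the lift of $W$ starting at $\tilde b_i$. It ends at $n\tilde b_j$ for some $n\in N$, and $d_T(\tilde x,n\tilde x)\le2+\ell+2<4D$, so $n=1$. The walk $\tilde W$ avoids all lifts of $x$ and $u$. Put $\kappa=D\operatorname{ang}_{\tilde x}(\tilde W)$. The ends of $\tilde W$ lie on the rays at angles $i\pi/D$ and $j\pi/D$, so $\kappa$ is an integer with $\kappa\equiv j-i\pmod{2D}$, and $|\kappa|\le2\ell<D$ by Lemma~\ref{lem:angle}. Reversing $W$ changes the signs of $\kappa$ and of $\lambda_j-\lambda_i+2z(W)$, so we may assume $\kappa\ge0$. Let $Q=b_ib_{i+1}\cdots b_{i+\kappa}$,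 a path from $b_i$ to $b_j$.

We claim that $Q$ avoids $u$. Suppose $u=b_t$ lies on $Q$, necessarily as an inner vertex, and put $\tilde u=\tilde b_t$. Let $R=\tilde b_j\tilde b_{j+1}\cdots\tilde b_i$ be the ccw path along the link of $\tilde x$ with $2D-\kappa>D$ edges. It avoids $\tilde u$. The closed walk $\gamma=\tilde WR$ avoids $\tilde x$ and $\tilde u$, and by \eqref{eq:step}
\[
\operatorname{ang}_{\tilde x}(\gamma)=\frac\kappa D+\frac{2D-\kappa}D=2 ,
\]
so $\operatorname{wind}_{\tilde x}(\gamma)=1$. The vertices $\tilde x$ and $\tilde u$ lie on a common face, so $\operatorname{wind}_{\tilde u}(\gamma)=1$ by (W1). Now let $\tilde b_{j'}$ and $\tilde b_{i'}$ be the first and the last vertex of $R$ with even index; each is at most one step from the corresponding end of $R$. Let $\gamma'$ be obtained from $\gamma$ by replacing the part of $R$ from $\tilde b_{j'}$ to $\tilde b_{i'}$ by $\tilde b_{j'}\,\tilde x\,\tilde b_{i'}$. These two vertices are on $R$, so $\gamma'$ avoids $\tilde u$, and $\operatorname{wind}_{\tilde u}(\gamma')=\operatorname{wind}_{\tilde u}(\gamma)=1$ by Lemma~\ref{lem:fan}. But $\gamma'$ has length at most $\ell+4<D$, so $\operatorname{wind}_{\tilde u}(\gamma')=0$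 by Lemma~\ref{lem:angle}. This contradiction proves the claim.

Now $WQ^{-1}$ is a closed walk in $H'$ of length $\ell+\kappa\le3\ell<D$, so $z(W)=z(Q)$ by Lemma~\ref{lem:slow}(a). By \eqref{eq:link},
\[
|\lambda_j-\lambda_i+2z(W)|=\frac\kappa D\le\frac{2\ell}D=\frac{\ell}{4q}\le\delta\ell .\qedhere
\]
\end{proof}

\section{The coloring of $G-u$}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graph $G$ of Section~\ref{sec:G} is finite and simple with degrees in $\{D,D+1\}$. Fix a vertex $u$ and keep the notation of Sections~\ref{sec:plan}--\ref{sec:link}. By Lemma~\ref{lem:compat}, Lemma~\ref{lem:extend} applies to $F=H'$. It gives $\varphi\colon K\to\mathbb R$, where $K$ is the set of vertices joined to $S$ in $H'$, with $\varphi(b_i)=\lambda_i$ on $S$ and $|\varphi(w)-\varphi(v)+2z(vw)|\le\delta$ on arcs in $K$. Put $\varphi=0$ on the vertices of $H'$ outside $K$. Let $A,B$ be the color classes of $H$, and define $\psi\colon V(G-u)\to\mathbb R/2\mathbb Z$ by $\psi=\varphi$ on $A$ and $\psi=\varphi+1$ on $B$. No edge of $H'$ joins $K$ to its complement, so $G-u$ has three kinds of edges.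

\emph{An edge $vw$ of $H'$ in $K$.} Its ends lie in different classes and $2z(vw)$ is an even integer, so $\psi(w)-\psi(v)\equiv1+\eta\pmod2$ with $|\eta|\le\delta$. The circular distance is at least $1-\delta$.

\emph{An edge of $H'$ outside $K$.} Its ends receive $0$ and $1$, at distance $1$.

\emph{A chord $b_ib_{i+D}$ with both ends in $S$.} One of the two halves of the link between its ends avoids $u$. Applying \eqref{eq:link} to this half $Q$, with $\kappa=\pm D$, gives $\lambda_{i+D}-\lambda_i=\pm1-2z(Q)\equiv1\pmod2$. Both ends lie in the same class, so the circular distance is $1$.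

Rescaling the circle of length $2$ by $1/(1-\delta)$ gives $\chi_c(G-u)\le\frac2{1-\delta}=\frac2{1-38/q}$. Since $q\ge114$, we have $\delta\le\frac13$ and $\chi_c(G-u)\le3$. By \eqref{eq:chi}, $\chi(G-u)\le3$, hence $\chi_c(G)\le\chi(G)\le4$. With Lemma~\ref{lem:lower}, $\chi_c(G)=4$.
\end{proof}

The hypothesis $q\ge114$ serves only to make $\delta\le\frac13$, which is used in the last step above and in Theorem~\ref{thm:degree}(b). The parity of $D$ is essential: for odd $D$ the chords would join the two color classes of $H$, and $G$ would be bipartite.

\begin{proof}[Proof of Corollary~\ref{cor:answer}]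
The bound $\frac2{1-38/q}$ tends to $2$ as $q\to\infty$. Given $\varepsilon>0$, put $\varepsilon'=\min(\varepsilon,\frac12)$ and choose $q\ge114$ with $\frac2{1-38/q}\le2+\varepsilon'$. The graph $G$ of Theorem~\ref{thm:main} has all gaps at least $4-(2+\varepsilon')=2-\varepsilon'>1$. So it is circular super-critical, with all gaps at least $2-\varepsilon$. Given $k$, choose $q\ge114$ with $\frac2{1-38/q}\le2+\frac1k$ and apply Lemma~\ref{lem:odd} to each $G-u$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{An analogue of Dirac's theorem on circular super-critical graphs},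
\texttt{https://core.ac.uk/download/pdf/82197167.pdf}.

\bibitem{malcev}
Mal'cev, 1940 (finitely generated linear groups are residually finite).

\end{thebibliography}
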